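\title{Small odd covers of graphs by bicliques}

\begin{abstract}
An odd cover of a graph $G$ by bicliques is a collection of complete bipartite graphs that covers every edge of $G$ an odd number of times and every nonedge an even number of times; $b_2(G)$ is the least size of such a cover. We show that there is an $\varepsilon>0$ with $b_2(G)\le(1-\varepsilon)n$ for all graphs of sufficiently large order $n$. A first argument bounds $b_2(G)$ by $\kappa r+O(\log (r+2))$, where $r$ is the rank of the adjacency matrix over $\mathbb{F}_2$ and $\kappa=1/(2\log_2(3/2))=0.8547\ldots$. A second argument gives $b_2(G)\le(\log_32+o(1))n$, where $\log_32=0.6309\ldots$. The constant cannot go below $\log_32$ in the first bound or below $1/2$ in the second.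
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{biclique} is a complete bipartite graph: it is given by two disjoint nonempty vertex sets, its \emph{sides}, and its edges are all pairs with one vertex in each side. An \emph{odd cover} of a graph $G$ is a collection of graphs, each with vertex set contained in $V(G)$, such that every edge of $G$ lies in an odd number of them and every nonedge (pair of distinct nonadjacent vertices) lies in an even number of them. We write $b_2(G)$ for the least number of members in an odd cover of $G$ by bicliques. In matrix terms, $b_2(G)$ is the least number of adjacency matrices of bicliques whose sum over $F=\mathbb{F}_2$ is the adjacency matrix of $G$. We use the letter $G$ also for this matrix, with entries $G_{uv}\in F$, and write $\mathrm{rk}_2(G)$ for its rank over $F$.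

A partition of the edges into bicliques is an odd cover. Order the vertices as $v_1,\dots,v_n$ and join each $v_i$ to its neighbors among $v_{i+1},\dots,v_n$; the nonempty stars obtained in this way partition the edges, so $b_2(G)\le n-1$. For partitions this is the end of the story: by the Graham--Pollak theorem, the edges of $K_n$ cannot be partitioned into fewer than $n-1$ bicliques. For odd covers there is an algebraic lower bound. A biclique whose sides have indicator vectors $x,y$ has adjacency matrix $xy^T+yx^T$, of rank $2$, and rank is subadditive, so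
\begin{equation}\label{eq:rank}
b_2(G)\ge \tfrac12\,\mathrm{rk}_2(G).
\end{equation}
This bound never exceeds $n/2$. It equals $n/2$ for $K_n$ with $n$ even: if $J$ is the all-ones matrix, then over $F$
\begin{equation}\label{eq:clique-rank}
(J+I)^2=nJ+2J+I=I\qquad(n\text{ even}),
\end{equation}
so the adjacency matrix $J+I$ is invertible. The next example shows that cancellation can save everything that \eqref{eq:rank} allows.

\begin{example}\label{ex:k8}
Label the vertices of $K_8$ by the words
\[
\begin{array}{cccc}
0XXX & Y0YX & YX0Y & YYX0\\
0YYY & X0XY & XY0X & XXY0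
\end{array}
\]
and for $c=1,\dots,4$ take the biclique that joins the words with $X$ in position $c$ to the words with $Y$ in position $c$. Two words are joined by as many bicliques as there are positions where one has $X$ and the other $Y$; call these positions \emph{conflicts}. Two words in the same column have three conflicts. Two words in different columns are both nonzero in exactly two positions. In the top row exactly one of the two is a conflict: for the column pairs $12,13,14,23,24,34$ it is position $3,4,2,4,3,2$. Passing from a word to the one below it swaps $X$ and $Y$, which exchanges the conflict and the non-conflict, so any two words in different columns have exactly one conflict. All counts are odd, and $b_2(K_8)=4$ by \eqref{eq:rank} and \eqref{eq:clique-rank}, whereas a partition needs $7$ bicliques.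
\end{example}

So the graph that is worst for partitions can be cheap for odd covers. Counting does not produce expensive graphs either: $k$ pairs of disjoint subsets of an $n$-set can be chosen in $3^{kn}$ ways and there are $2^{n(n-1)/2}$ graphs, which forces only $k\ge (n-1)/(2\log_23)$, less than $0.32n$. One is led to guess that the star bound can be improved by a constant factor for all graphs. The difficulty is that the cover in Example~\ref{ex:k8} relies on the structure of $K_8$, and a general graph offers none. The question is posed in~\cite{oddcovers}.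

\medskip\noindent\textbf{Problem.} \emph{Is there an $\varepsilon>0$ such that $b_2(G)\le(1-\varepsilon)n$ for all graphs $G$ of sufficiently large order $n$?}\medskip

The answer is yes. Put $\kappa=\dfrac1{2\log_2(3/2)}=0.8547\ldots$.

\begin{theorem}\label{thm:rank}
For every integer $k\ge20$, every graph $G$ with $\mathrm{rk}_2(G)\le2\left(k\log_2\frac32-\log_2k-4\right)$ satisfies $b_2(G)\le k$. Hence $b_2(G)\le\kappa\,\mathrm{rk}_2(G)+O(\log(\mathrm{rk}_2(G)+2))$. In particular $b_2(G)\le0.87\,n$ for all graphs of sufficiently large order $n$.
\end{theorem}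

Since $\mathrm{rk}_2(G)\le n$, every $\varepsilon<1-\kappa$ works, for example $\varepsilon=0.13$. In terms of the order one can do better.

\begin{theorem}\label{thm:order}
For every $\delta>0$ there is $C_\delta$ such that every $n$-vertex graph satisfies $b_2(G)\le(\log_32+\delta)n+C_\delta$. So every $\varepsilon<1-\log_32=0.369\ldots$ works.
\end{theorem}

\begin{theorem}\label{thm:lower}
No $\varepsilon>1/2$ works. In a bound $b_2(G)\le(c+o(1))\,\mathrm{rk}_2(G)$ valid for all graphs as $\mathrm{rk}_2(G)\to\infty$, necessarily $c\ge\log_32$.
\end{theorem}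

Thus the optimal constant in terms of $n$ lies in $[\frac12,\log_32]$, and the optimal constant in terms of the rank lies in $[\log_32,\kappa]$. We do not determine either exactly.

Section~\ref{sec:words} turns odd covers into labelings by words, as in Example~\ref{ex:k8}, inside a symplectic space over $F$ in which one of four letters is forbidden. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}, and Section~\ref{sec:rank} proves Theorem~\ref{thm:rank} by passing to a quotient in which every vector has a lift without the forbidden letter. Sections~\ref{sec:universal}--\ref{sec:final} prove Theorem~\ref{thm:order} by repeatedly removing an induced subgraph on $m$ vertices at a cost of about $m\log_32$ bicliques.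

\section{Words over three letters}\label{sec:words}

A bilinear form $\omega$ on a finite-dimensional $F$-vector space $W$ is \emph{alternating} if $\omega(v,v)=0$ for all $v$; expanding $\omega(u+v,u+v)=0$ shows that it is then symmetric. For a symmetric form and a subspace $S$, let $S^\perp=\{w:\omega(s,w)=0\text{ for all }s\in S\}$. The \emph{radical} is $W^\perp$, and the form is \emph{nondegenerate} if $W^\perp=0$. A \emph{symplectic space} is a space with a nondegenerate alternating form, and a subspace $R$ is \emph{isotropic} if $R\subseteq R^\perp$.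

Let $E=F^2=\{0,X,Y,Z\}$ with $Z=X+Y$, and let $\omega(a,b)=1$ if $a,b$ are distinct and nonzero, $\omega(a,b)=0$ otherwise. This is the nondegenerate alternating form on $E$. We view elements of $E^k$ as words of length $k$ and put $\omega(u,v)=\sum_{c=1}^k\omega(u(c),v(c))$, the \emph{product} of $u$ and $v$; then $E^k$ is a symplectic space of dimension $2k$. We use three textbook facts.
\begin{itemize}
\item[(S1)] If a symmetric form on $W$ is nondegenerate, then $\dim S^\perp=\dim W-\dim S$ and $(S^\perp)^\perp=S$. Consequently, if $p_1,\dots,p_m$ are linearly independent, the map $w\mapsto(\omega(p_i,w))_{i\le m}$ is onto $F^m$. This applies also to the dot product on $F^\ell$.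
\item[(S2)] Every symplectic space has even dimension $2d$ and is isometric to $E^d$. So it embeds isometrically in every symplectic space of dimension at least $2d$.
\item[(S3)] If $R$ is isotropic in a symplectic space $W$, then $\omega$ induces a form on $R^\perp/R$ that makes it a symplectic space of dimension $\dim W-2\dim R$. (The radical of $\omega$ on $R^\perp$ is $R^\perp\cap (R^\perp)^\perp=R$.)
\end{itemize}

Let $A=\{0,X,Y\}$. For $u,v\in A^k$ the product $\omega(u,v)$ is the parity of the number of conflicts. A \emph{representation} of $G$ in $A^k$ is a map $\varphi:V(G)\to A^k$ with $\omega(\varphi(u),\varphi(v))=G_{uv}$ for all $u\ne v$.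

\begin{lemma}\label{lem:rep}
$b_2(G)\le k$ if and only if $G$ has a representation in $A^k$.
\end{lemma}

\begin{proof}
Lists of $k$ pairs $(X_c,Y_c)$ of disjoint subsets of $V(G)$ correspond to maps $\varphi:V(G)\to A^k$: the $c$-th letter of $\varphi(v)$ is $X$, $Y$ or $0$ according to whether $v\in X_c$, $v\in Y_c$ or neither. Then $\omega(\varphi(u),\varphi(v))$ is the parity of the number of $c$ such that $u$ and $v$ lie on opposite sides of $(X_c,Y_c)$. A cover with at most $k$ bicliques becomes such a list after padding with pairs $(\emptyset,\emptyset)$. Conversely, from a list we obtain a cover by dropping the pairs with an empty side and deleting equal bicliques two at a time; neither step changes a parity.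
\end{proof}

If the fourth letter $Z$ were allowed, the problem would be linear algebra.

\begin{lemma}\label{lem:gram}
If $\mathrm{rk}_2(G)\le2t$ and $W$ is a symplectic space of dimension $2t$, there are vectors $g_v\in W$, $v\in V(G)$, with $\omega(g_u,g_v)=G_{uv}$ for all $u,v$.
\end{lemma}

\begin{proof}
The matrix $G$ is symmetric with zero diagonal, so $x^TGy$ is an alternating form on $F^{V(G)}$. Its radical is $\ker G$, and the quotient by it is a symplectic space of dimension $\mathrm{rk}_2(G)$ in which the images of the unit vectors have products $G_{uv}$. Embed this quotient in $W$ by (S2).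
\end{proof}

With $W=E^t$ and $2t=\mathrm{rk}_2(G)$, this labels the vertices by four-letter words of length exactly $\frac12\mathrm{rk}_2(G)$. The whole difficulty is to avoid the letter $Z$, and the theorems measure what that costs.

\section{Lower bounds}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By \eqref{eq:clique-rank}, $K_n$ has rank $n$ for even $n$; for odd $n$ it contains $K_{n-1}$ and has rank at least $n-1$. So $b_2(K_n)\ge\frac{n-1}2$ by \eqref{eq:rank}, and this exceeds $(1-\varepsilon)n$ for large $n$ if $\varepsilon>\frac12$.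

For the second statement we use a graph in which all $4^t$ four-letter words occur, so that three-letter words must be long just to be numerous enough. Let $G_t$ have vertex set $E^t$, with $u,v$ adjacent if and only if $\omega(u,v)=1$. Its adjacency matrix is $(\omega(u,v))_{u,v}$. The row of $u$ depends linearly on $u$, so the rank is at most $2t$, and the principal submatrix on a basis of $E^t$ is invertible, so the rank is $2t$. Let $\varphi$ represent $G_t$ in $A^k$, and suppose $\varphi(u)=\varphi(v)$ with $u\ne v$. For $w\ne u,v$,
\[
\omega(u,w)=\omega(\varphi(u),\varphi(w))=\omega(\varphi(v),\varphi(w))=\omega(v,w),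
\]
so $\omega(u+v,w)=0$. Moreover $\omega(u,v)=\omega(\varphi(u),\varphi(u))=0$, so $\omega(u+v,w)=0$ also for $w\in\{u,v\}$. Thus $u+v\neq0$ lies in the radical, which is impossible. Hence $\varphi$ is injective, $4^t\le3^k$, and $k\ge t\log_34=(\log_32)\,\mathrm{rk}_2(G_t)$. A bound as in the theorem, applied to $G_t$ with $t\to\infty$, gives $c\ge\log_32$.
\end{proof}

\section{The bound in terms of the rank}\label{sec:rank}

\subsection{Quotients}

Lemma~\ref{lem:gram} lets us choose the space $W$. If $W=R^\perp/R$ for an isotropic $R\subseteq E^k$, then each vector of $W$ is a coset of words, all with the same products against $R^\perp$, and we need only one word without $Z$ in each coset.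

\begin{lemma}\label{lem:quotient}
Let $R\subseteq E^k$ be isotropic of dimension $k-t$, and suppose that every coset of $R$ contained in $R^\perp$ meets $A^k$. Then $b_2(G)\le k$ for every $G$ with $\mathrm{rk}_2(G)\le2t$.
\end{lemma}

\begin{proof}
By (S3), $R^\perp/R$ is symplectic of dimension $2k-2(k-t)=2t$. Take $g_v\in R^\perp/R$ as in Lemma~\ref{lem:gram} and let $\varphi(v)\in A^k$ lie in the coset $g_v$. Then $\omega(\varphi(u),\varphi(v))=\omega(g_u,g_v)=G_{uv}$, and Lemma~\ref{lem:rep} applies.
\end{proof}

\begin{example}\label{ex:k2}
Let $k=2$, $t=1$ and $R=\{0,r\}$. For $r=ZZ$, a word $ab$ lies in $R^\perp$ if and only if $\omega(a,Z)=\omega(b,Z)$, and the cosets are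
\[
\{00,ZZ\},\quad\{0Z,Z0\},\quad\{XX,YY\},\quad\{XY,YX\}.
\]
The second one misses $A^2$, so this $r$ fails. For $r=ZX$ the condition is $\omega(a,Z)=\omega(b,X)$, and the cosets are
\[
\{00,ZX\},\quad\{0X,Z0\},\quad\{XY,YZ\},\quad\{YY,XZ\}.
\]
Each meets $A^2$, so every graph of rank $2$ has $b_2(G)\le 2$. The three words $0X,XY,YY$ have pairwise product $1$, like the letters $X,Y,Z$. Substituting $00,0X,XY,YY$ for $0,X,Y,Z$ in every position of a four-letter labeling therefore gives $b_2(G)\le\mathrm{rk}_2(G)$ for all $G$. Theorem~\ref{thm:rank} improves the constant $1$ to $\kappa$ by treating all positions together.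
\end{example}

How large must $i=\dim R$ be? The subspace $R^\perp$ is a fraction $2^{-i}$ of $E^k$. If it contains its fair share $3^k2^{-i}$ of $A^k$, then meeting all $4^{k-i}$ cosets requires $2^i\ge(4/3)^k$. This suggests $i\approx k\log_2\frac43$, so $t=k-i\approx k\log_2\frac32$ and $k\approx\kappa\cdot2t$. We show that $\log_2k+4$ further dimensions suffice.

\subsection{One step squares the density of bad cosets}

We build $R$ one dimension at a time and track the cosets that miss $A^k$. When a vector $r$ is added to $R$, two things happen: we restrict to $r^\perp$, and we merge each coset $v$ with $v+r$. A merged coset is bad only if both halves are, so a typical $r$ should square the density of bad cosets. The restriction is the obstacle, because the bad set could be overrepresented in $r^\perp$. An eigenvalue bound shows that on average over $r$ the excess is small.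

\begin{lemma}\label{lem:step}
Let $W$ be a symplectic space of dimension $2d\ge2$, let $B\subseteq W$ and $q=|B|/4^d$. For $0\ne r\in W$ let
\[
B_r=\{\,v+\langle r\rangle\in r^\perp/\langle r\rangle:\ v\in B\text{ and }v+r\in B\,\}.
\]
If $r$ minimizes $|B_r|$ and $q'=|B_r|/4^{d-1}$, then $q'\le q^2+2^{-d}q$ and $q'\le2q^2$.
\end{lemma}

\begin{proof}
The number $2|B_r|$ counts the $v$ with $\omega(v,r)=0$ and $v,v+r\in B$. Put $v'=v+r$; then $\omega(v,v')=\omega(v,r)$, and $r\neq0$ means $v\ne v'$. Let $\sigma$ be the number of pairs $(v,v')\in B^2$ with $\omega(v,v')=0$. The $|B|$ pairs with $v=v'$ are among them, so $\sum_{r\ne0}2|B_r|=\sigma-|B|$, and for the minimizing $r$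
\begin{equation}\label{eq:avg}
|B_r|\le\frac{\sigma-|B|}{2(4^d-1)} .
\end{equation}

Let $\Omega$ be the real symmetric matrix with entries $(-1)^{\omega(u,v)}$, $u,v\in W$. The $(u,v)$ entry of $\Omega^2$ is $\sum_w(-1)^{\omega(u+v,w)}$, which is $4^d$ if $u=v$ and $0$ otherwise, because for $u\ne v$ the linear functional $\omega(u+v,\cdot)$ is nonzero and takes each value on half of $W$. So $\Omega^2=4^dI$ and all eigenvalues of $\Omega$ are $\pm2^d$. With $\mathbf 1_B$ the indicator vector of $B$,
\[
\sigma=\sum_{v,v'\in B}\frac{1+(-1)^{\omega(v,v')}}2=\frac{|B|^2+\mathbf 1_B^T\Omega\,\mathbf 1_B}2\le\frac{|B|^2+2^d|B|}2 .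
\]
Insert this in \eqref{eq:avg}, multiply by $4/4^d$ and use $|B|=4^dq$ and $q^2\le q$:
\[
q'\le\frac{4^dq^2+(2^d-2)q}{4^d-1}=q^2+\frac{q^2+(2^d-2)q}{4^d-1}\le q^2+\frac{(2^d-1)q}{4^d-1}=q^2+\frac q{2^d+1}.
\]
This gives the first bound. For the second use $\sigma\le|B|^2$ and $\frac{|B|-1}{4^d-1}\le\frac{|B|}{4^d}$ in \eqref{eq:avg} to get $|B_r|\le|B|^2/(2\cdot4^d)$, that is, $q'\le2q^2$.
\end{proof}

\subsection{Iteration}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
Fix $k\ge20$. We construct isotropic subspaces $0=R_0\subset R_1\subset\dots\subset R_k$ of $E^k$ with $\dim R_i=i$. Let $W_i=R_i^\perp/R_i$, of dimension $2(k-i)$, let $B_i\subseteq W_i$ be the set of cosets disjoint from $A^k$, and let $q_i=|B_i|/4^{k-i}$. Given $R_i$ with $i<k$, let $r\in W_i$ be the minimizer in Lemma~\ref{lem:step} for $B_i$, let $\tilde r\in R_i^\perp$ be a word in the coset $r$, and let $R_{i+1}=R_i+\langle\tilde r\rangle$. This is isotropic, since $\tilde r\in R_i^\perp$ and $\omega(\tilde r,\tilde r)=0$. The space $R_{i+1}^\perp$ is the preimage of $r^\perp$ in $R_i^\perp$, so a coset of $R_{i+1}$ in $R_{i+1}^\perp$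 is the union of two elements $v,v+r$ of $W_i$ with $v\in r^\perp$, and it misses $A^k$ if and only if both do. Hence $W_{i+1}=r^\perp/\langle r\rangle$ and $B_{i+1}=(B_i)_r$. With $\rho_i=2^{i-k}$,
\begin{equation}\label{eq:rec}
q_0=1-(3/4)^k,\qquad q_{i+1}\le q_i^2+\rho_iq_i,\qquad q_{i+1}\le2q_i^2\qquad(0\le i<k).
\end{equation}
Let
\[
L=k\log_2\tfrac43,\qquad j=\lfloor L\rfloor-1,\qquad h=\lceil\log_2k\rceil+1,\qquad i^*=j+3+h\le L+\log_2k+4 .
\]
Since $\log_2\frac43+\log_2\frac32=1$, we have $k-i^*\ge g(k)$, where $g(x)=x\log_2\frac32-\log_2x-4$. The function $g$ is increasing for $x\ge3$ and $g(20)>3$, so $i^*<k$ and all steps below are available. We show $B_{i^*}=\emptyset$ in three phases: the density of good cosets doubles until it is a constant, three steps bring $q_i$ below $\frac14$, and then $q_i$ decays doubly exponentially. The hypothesis $k\ge20$ enters also through the estimate $(3/2)^{20}=(5.0625)^5>3125$, which makes the error terms small.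

\emph{Phase 1: $q_j\le0.82$.} Let $\alpha_i=1-q_i$. By \eqref{eq:rec}, $\alpha_{i+1}\ge1-(1-\alpha_i)^2-\rho_i=2\alpha_i-\alpha_i^2-\rho_i$. Exact doubling would give $y_i=2^i(3/4)^k$; we subtract one term for the losses $\alpha_i^2$ and one for the losses $\rho_i$, and claim that
\[
\alpha_i\ge b_i:=y_i-y_i^2-\tfrac i2\rho_i\qquad(0\le i\le k).
\]
For $i=0$ we have $b_0\le y_0=\alpha_0$. Since $y_{i+1}=2y_i$ and $\rho_{i+1}=2\rho_i$,
\[
b_{i+1}=2y_i-4y_i^2-(i+1)\rho_i=2b_i-2y_i^2-\rho_i .
\]
Assume $\alpha_i\ge b_i$. If $b_i<0$, then $b_{i+1}<0\le\alpha_{i+1}$. If $b_i\ge0$, then, as $x\mapsto2x-x^2$ is increasing on $[0,1]$ and $0\le b_i\le y_i$,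
\[
\alpha_{i+1}\ge2b_i-b_i^2-\rho_i\ge2b_i-y_i^2-\rho_i\ge b_{i+1}.
\]
This proves the claim. Now $y_j=2^{j-L}\in(\frac14,\frac12]$, so $y_j(1-y_j)\ge\frac3{16}$. Also $\rho_j=y_j(2/3)^k$, so $\frac j2\rho_j\le\frac k4(2/3)^k\le5(2/3)^{20}<0.002$, because $k(2/3)^k$ is decreasing for $k\ge3$. Therefore $\alpha_j\ge\frac3{16}-0.002>0.18$.

\emph{Phase 2: $q_{j+3}<\frac14$.} For $i\le j+2\le L+1$ we have $\rho_i\le2^{L+1-k}=2(2/3)^k<0.01$, so $q_{i+1}\le q_i(q_i+0.01)$. Hence
\[
q_{j+1}\le0.82\cdot0.83<0.681,\qquad q_{j+2}\le0.681\cdot0.691<0.471,\qquad q_{j+3}\le0.471\cdot0.481<\tfrac14 .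
\]

\emph{Phase 3: $B_{i^*}=\emptyset$.} The last bound in \eqref{eq:rec} reads $2q_{i+1}\le(2q_i)^2$; it has no error term and is useful once $2q_i<1$. From $2q_{j+3}<\frac12$ and $2^h\ge2k$ we get $2q_{i^*}\le2^{-2^h}\le4^{-k}$, so $|B_{i^*}|=q_{i^*}4^{k-i^*}<1$.

Lemma~\ref{lem:quotient} with $R=R_{i^*}$ and $t=k-i^*\ge g(k)$ gives $b_2(G)\le k$ whenever $\mathrm{rk}_2(G)\le2g(k)$. This is the first statement.

For the second, let $r=\mathrm{rk}_2(G)$ and let $k\ge20$ be least with $2g(k)\ge r$. If $k=20$, then $b_2(G)\le20$. Otherwise $x=k-1\ge20$ satisfies $x\log_2\frac32<\frac r2+4+\log_2x$. Since $\log_2x\le x/4$ for $x\ge16$ and $\log_2\frac32-\frac14>\frac13$, this gives $x<\frac32r+12$, and then, dividing by $\log_2\frac32=\frac1{2\kappa}$,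
\[
b_2(G)\le k<\kappa r+1+2\kappa\left(4+\log_2\left(\tfrac32r+12\right)\right).
\]
The third statement follows from $r\le n$ and $\kappa<0.87$.
\end{proof}

\section{Universal representations}\label{sec:universal}

The quotient method uses only the words of $A^k$ that lie in $R^\perp$ and discards the rest. To reach $\log_32$ we want all $3^k$ words to be useful. Suppose that an induced subgraph $H$ of $G$ is represented in $A^k$ so that every possible pattern of adjacencies to $H$ is realized by some word of $A^k$. Then $k$ bicliques settle all pairs of vertices that meet $H$. They also cover some pairs outside $H$, but in an odd cover this only changes the graph that remains to be covered.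

\begin{definition}
Let $p_1,\dots,p_m\in A^k$. A vector $f\in F^m$ is \emph{attained} if there is $w\in A^k$ with $\omega(p_i,w)=f_i$ for all $i$. A \emph{universal representation} in $A^k$ of a graph $H$ on $\{1,\dots,m\}$ is a tuple $p_1,\dots,p_m\in A^k$ with $\omega(p_i,p_j)=H_{ij}$ for $i\ne j$ such that every $f\in F^m$ is attained.
\end{definition}

\begin{lemma}\label{lem:remove}
If the subgraph of $G$ induced on $S\subseteq V(G)$ has a universal representation in $A^k$, then there is a graph $G'$ on $V(G)\setminus S$ with $b_2(G)\le k+b_2(G')$.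
\end{lemma}

\begin{proof}
Let $(p_i)_{i\in S}$ be the universal representation. For $v\notin S$ choose $w_v\in A^k$ with $\omega(p_i,w_v)=G_{iv}$ for all $i\in S$. Define $G'_{uv}=G_{uv}+\omega(w_u,w_v)$ for distinct $u,v\notin S$, and let $\psi$ represent $G'$ in $A^{k'}$, $k'=b_2(G')$. Label $i\in S$ by $(p_i,0)$ and $v\notin S$ by $(w_v,\psi(v))$ in $A^{k+k'}$. The product is $\omega(p_i,p_j)=G_{ij}$ inside $S$, it is $\omega(p_i,w_v)=G_{iv}$ between $S$ and its complement, and it is $\omega(w_u,w_v)+G'_{uv}=G_{uv}$ outside $S$.
\end{proof}

A single vertex has the universal representation $p_1=X$ in $A^1$, with $w\in\{0,Y\}$; here $G'$ is $G$ minus the vertex, and the lemma removes a star. To gain we need $k<m$. An edge has the representation $p_1=X$, $p_2=Y$ in $A^1$, but the words $w=0,X,Y$ attain only $(0,0),(0,1),(1,0)$; the vector $(1,1)$ would need $w=Z$. In general there are two constraints.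

\begin{remark}\label{rem:constraints}
If $H$ has $m$ vertices and a universal representation in $A^k$, then $3^k\ge2^m$ and $k\ge m-\frac12\mathrm{rk}_2(H)$. The first bound counts words. For the second, the $p_i$ are linearly independent, since a relation among them would hold among the $f_i$ for every attained $f$. Their span $P$ has dimension $m$ and Gram matrix $H$, so $P\cap P^\perp$ has dimension $m-\mathrm{rk}_2(H)$, and it lies in $P^\perp$, of dimension $2k-m$. Thus the method cannot beat the ratio $k/m=\log_32$, and an independent set needs $k\ge m$ and gains nothing over stars.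
\end{remark}

We must therefore find induced subgraphs of large rank, which exist only if $G$ has large rank; graphs of bounded rank will be handled by Theorem~\ref{thm:rank}. We have no control over $G'$, so the subgraphs must be found in \emph{every} graph of large rank.

\section{Unavoidable induced subgraphs of full rank}\label{sec:ramsey}

Let $GL_t(F)$ be the set of invertible $t\times t$ matrices over $F$. For $D\in GL_t(F)$ let $H_D$ be the bipartite graph on $u_1,\dots,u_t,v_1,\dots,v_t$, with both classes independent, in which $u_iv_j$ is an edge if and only if $D_{ij}=1$. Ramsey's theorem provides, for all $a,b$, a number $\mathcal{R}(a,b)$ such that every graph on at least $\mathcal{R}(a,b)$ vertices has a clique of size $a$ or an independent set of size $b$. We write $G[U,V]$ for the submatrix of $G$ with rows $U$ and columns $V$.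

\begin{lemma}\label{lem:ramsey}
Given $m,t\ge1$ there is $r_0$ such that every graph $G$ with $\mathrm{rk}_2(G)\ge r_0$ has an induced $K_m$ or an induced $H_D$ with $D\in GL_t(F)$.
\end{lemma}

\begin{proof}
Let $t_2=\mathcal{R}(m,t)$ and $r_0=\mathcal{R}(m,t_2)$. Ramsey's theorem applied to $G$ itself could return an independent set of isolated vertices, so we first pass to an invertible principal submatrix. Let $V=V(G)$ and let $I\subseteq V$ index a basis of the row space, so $|I|=\mathrm{rk}_2(G)\ge r_0$ and $G=\Lambda\,G[I,V]$ for some matrix $\Lambda$. Restricting to the columns $I$ gives $G[V,I]=\Lambda\,G[I,I]$, and transposing gives $G[I,V]=G[I,I]\Lambda^T$ by symmetry. The left side has rank $|I|$, so $G[I,I]$ is invertible.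

Suppose $G$ has no $K_m$. Then $I$ contains an independent set $U_0$ of size $t_2$. The rows $U_0$ of $G[I,I]$ are linearly independent, so there is $V_0\subseteq I$ of size $t_2$ with $G[U_0,V_0]$ invertible. A column indexed by a vertex of $U_0$ vanishes on the rows $U_0$, so $V_0\cap U_0=\emptyset$. Next, $V_0$ contains an independent set $V_1$ of size $t$. The columns $V_1$ of $G[U_0,V_0]$ are linearly independent, so there is $U_1\subseteq U_0$ of size $t$ with $D=G[U_1,V_1]$ invertible. Then $U_1\cup V_1$ induces $H_D$.
\end{proof}

Both outcomes are needed: for $t\ge2$ a clique contains no induced $H_D$, and a perfect matching contains no triangle.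

\section{Universal representations of the graphs $H_D$}\label{sec:bipartite}

For $a\in F^\ell$ write $Xa\in\{0,X\}^\ell$ and $Ya\in\{0,Y\}^\ell$ for the words with the same support as $a$. Then $\omega(Xa,Yb)=a\cdot b$ and $\omega(Xa,Xb)=\omega(Ya,Yb)=0$. Let $M$ be a $t\times\ell$ matrix with rows $\mu_1,\dots,\mu_t$ and $N$ an $\ell\times t$ matrix with columns $\nu_1,\dots,\nu_t$, such that $MN=D$. Label $u_i$ by $X\mu_i$ and $v_j$ by $Y\nu_j$. Since $\mu_i\cdot\nu_j=D_{ij}$, this represents $H_D$ in $A^\ell$. Every word of $A^\ell$ is uniquely $w=Xx+Yy$ with $(x,y)\in\Delta$, the set of pairs of vectors in $F^\ell$ with disjoint supports, $|\Delta|=3^\ell$. Its products with the labels of the $u_i$ and the $v_j$ form the vector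
\begin{equation}\label{eq:phi}
\Phi(x,y)=(My,\,N^Tx)\in F^t\times F^t .
\end{equation}
The representation is universal if and only if $\Phi$ maps $\Delta$ onto $F^{2t}$.

\begin{example}\label{ex:2k2}
Let $t=2$, $\ell=3$, $M=\begin{pmatrix}1&0&1\\0&1&1\end{pmatrix}$ and $N=M^T$, so that $D=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $H_D=2K_2$. The labels are $X0X,\ 0XX,\ Y0Y,\ 0YY$. The columns $a_1,a_2,a_3$ of $M$ are the three nonzero vectors of $F^2$, and $\Phi(x,y)=(My,Mx)$. Each $a_c$ is $My$ for two useful supports: $\{c\}$ and its complement, since $a_1+a_2+a_3=0$. To attain $(a_c,a_{c'})$ with $c\ne c'$ give $y,x$ the supports $\{c\},\{c'\}$; to attain $(a_c,a_c)$ use $\{c\}$ and its complement; for a zero component use the empty support. All $16$ vectors are attained, so an induced $2K_2$ removes four vertices at the cost of three bicliques. Replacing $N$ by $N\tau$ with $\tau\in GL_2(F)$ permutes the rows of $N$ and replaces $D$ by $D\tau$, so the same holds for every $D\in GL_2(F)$.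
\end{example}

The mechanism is that $\ell>t$ gives each target several preimages under $M$ and under $N^T$, among which two with disjoint supports can be found. In general we take the least $\ell$ with $3^\ell\ge4^t$ and choose $M,N$ at random. With so few words one can expect to attain only a constant fraction of $F^{2t}$, but a constant fraction can be completed cheaply.

\begin{lemma}\label{lem:square}
Let $p_1,\dots,p_m\in A^k$, and let $q2^m$ be the number of unattained vectors. There are $p_1',\dots,p_m'\in A^{k+1}$ with $\omega(p'_i,p'_j)=\omega(p_i,p_j)$ for all $i,j$ and at most $q^22^m$ unattained vectors.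
\end{lemma}

\begin{proof}
Let $B\subseteq F^m$ be the unattained set. Each pair in $B^2$ has one sum, so $\sum_{a\in F^m}|B\cap(B+a)|=|B|^2$, and some $a$ has $|B\cap(B+a)|\le|B|^2/2^m=q^22^m$. Append to $p_i$ the letter $X$ if $a_i=1$ and $0$ otherwise. The products among the words are unchanged. If $w$ attains $f$, then $(w,0)$ attains $f$ and $(w,Y)$ attains $f+a$. So a vector that remains unattained lies in $B$ and in $B+a$.
\end{proof}

Put $\lambda(t)=\lceil t\log_34\rceil+\lceil\log_2(5t)\rceil$.

\begin{lemma}\label{lem:bip}
For all $t\ge1$ and $D\in GL_t(F)$, the graph $H_D$ has a universal representation in $A^{\lambda(t)}$.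
\end{lemma}

\begin{proof}
Let $\ell=\lceil t\log_34\rceil$, so $\ell\ge t$ and $3^\ell\ge4^t$. Let $N$ be uniformly random among the $\ell\times t$ matrices of rank $t$ and, given $N$, let $M$ be uniform among the $t\times\ell$ matrices with $MN=D$; these exist, since $N$ has a left inverse. We bound the number $Q$ of \emph{collisions}, pairs $((x,y),(x',y'))\in\Delta^2$ with $\Phi(x,y)=\Phi(x',y')$. With $d=y+y'$ and $e=x+x'$, a pair is a collision if and only if $Md=0$ and $N^Te=0$.

Let $e\ne0$. Then $N^Te=0$ says that all columns of $N$ lie in the hyperplane $e^\perp$. Counting linearly independent $t$-tuples in $e^\perp$ and in $F^\ell$,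
\[
\mathbb{P}(N^Te=0)=\prod_{i=0}^{t-1}\frac{2^{\ell-1}-2^i}{2^\ell-2^i}\le2^{-t}.
\]

Let $d\ne0$ and fix $N$, with column space $\mathrm{col}(N)$. The equation $MN=D$ constrains each row of $M$ separately, so the rows $\mu_i$ are independent, and each is uniform on a translate of $\mathrm{col}(N)^\perp$. If $d\notin\mathrm{col}(N)=(\mathrm{col}(N)^\perp)^\perp$, the functional $\mu\mapsto\mu\cdot d$ is nonzero on $\mathrm{col}(N)^\perp$, so each $\mu_i\cdot d$ is uniform on $F$ and $Md$ is uniform on $F^t$. If $d=Nz$, then $z\ne0$ and $Md=Dz\ne0$; this is the only place where the invertibility of $D$ is used, and by Remark~\ref{rem:constraints} the lemma fails for $D=0$ and large $t$. In both cases $\mathbb{P}(Md=0\mid N)\le2^{-t}$.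

Conditioning on $N$, a pair with $d\ne0$ and $e\ne0$ is a collision with probability at most $4^{-t}$, and there are at most $9^\ell$ such pairs. A pair with exactly one of $d,e$ equal to zero is a collision with probability at most $2^{-t}$. For $d=0$ we choose $y=y'$, of support size $i$ say, and then $x,x'$ in $2^{\ell-i}$ ways each, so there are $\sum_i\binom\ell i4^{\ell-i}=5^\ell$ pairs with $d=0$, and by symmetry $5^\ell$ with $e=0$. Finally $3^\ell$ pairs have $d=e=0$. Hence
\[
\mathbb{E}\,Q\le9^\ell4^{-t}+2\cdot5^\ell2^{-t}+3^\ell .
\]
Fix $M,N$ with $Q\le\mathbb{E}\,Q$. Let $T=\Phi(\Delta)$ and let $n_f$ be the number of preimages of $f\in T$. Then $\sum_fn_f=3^\ell$ and $\sum_fn_f^2=Q$, so $9^\ell\le|T|\,Q$ by the Cauchy--Schwarz inequality. Using $2^t\le3^{\ell/2}$,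
\[
\frac{4^t}{|T|}\le\frac{4^tQ}{9^\ell}\le1+2\cdot2^t\left(\frac59\right)^\ell+\frac{4^t}{3^\ell}\le1+2\left(\frac{5\sqrt3}9\right)^\ell+1\le4,
\]
because $(5\sqrt3)^2=75<81$. So at most $\frac34$ of $F^{2t}$ is unattained. Apply Lemma~\ref{lem:square} $h=\lceil\log_2(5t)\rceil$ times. The unattained fraction becomes at most $(3/4)^{2^h}\le(3/4)^{5t}<4^{-t}$, as $(3/4)^5=243/1024<\frac14$. Fewer than one of the $4^t$ vectors is unattained, and the length is $\ell+h=\lambda(t)$.
\end{proof}

\section{Universal representations of cliques}\label{sec:cliques}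

We first generalize Example~\ref{ex:k8}. Its top row lists the rows of the matrix $C_4$ below, with $1,-1,0$ read as $X,Y,0$; orthogonality of the rows is what fixes the number of conflicts.

\begin{lemma}\label{lem:conference}
If $s=2^j$ with $j\ge3$, then $K_s$ has a representation in $A^{s/2}$.
\end{lemma}

\begin{proof}
Define real matrices by
\[
C_2=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad C_{2n}=\begin{pmatrix}C_n&C_n+I\\C_n-I&-C_n\end{pmatrix}.
\]
We claim that $C_n$ is skew-symmetric with zero diagonal and off-diagonal entries $\pm1$, and that $C_n^2=-(n-1)I$. This holds for $C_2$. If it holds for $C=C_n$, then all entries of $C\pm I$ are $\pm1$, and $(C+I)^T=-(C-I)$ makes $C_{2n}$ skew-symmetric. Both diagonal blocks of $C_{2n}^2$ are $C^2+(C+I)(C-I)=2C^2-I=-(2n-1)I$, and the off-diagonal blocks $C(C+I)-(C+I)C$ and $(C-I)C-C(C-I)$ vanish. This proves the claim, and $C_nC_n^T=-C_n^2=(n-1)I$ shows that distinct rows are orthogonal.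

Let $n=s/2$, a multiple of $4$, let $r_1,\dots,r_n$ be the rows of $C_n$, and read the $s$ vectors $\pm r_a$ as words in $A^n$. A conflict is a position with opposite nonzero signs. The words $r_a,-r_a$ have $n-1$ conflicts, an odd number. For $a\ne b$, the vectors $\pm r_a$ and $\pm r_b$ are both nonzero in exactly $n-2$ positions and are orthogonal, so they have opposite signs in exactly $(n-2)/2$ positions. This is odd because $4$ divides $n$.
\end{proof}

This representation is too short to be universal, as $3^{s/2}<2^s$. It is universal over four letters, though: its $s$ words form a basis of $E^{s/2}$, so each $f\in F^s$ is realized by a word of $E^{s/2}$, possibly containing $Z$. Lemma~\ref{lem:bip} for $D=I$, where $H_D=tK_2$ is a perfect matching, supplies the missing letter. Its words $u_a,v_a$ span $t$ mutually orthogonal copies of $E$ inside $E^{\lambda(t)}$, and a single word $w\in A^{\lambda(t)}$ can play any prescribed letter, $Z$ included, against each copy. We take $t$ cliques $K_s$, let them share $s/2$ blocks of length $\lambda(t)$, give each clique its own copy of $E$ in every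 block, and join different cliques by stars.

\begin{lemma}\label{lem:clique}
If $s=2^j$ with $j\ge3$ and $t\ge1$, then $K_{st}$ has a universal representation in $A^k$ with $k=\frac s2\lambda(t)+t-1$.
\end{lemma}

\begin{proof}
Let $n=s/2$. Let $\gamma_1,\dots,\gamma_s\in A^n$ represent $K_s$ (Lemma~\ref{lem:conference}), and let $u_a,v_a\in A^{\lambda(t)}$, $a\le t$, be a universal representation of $H_I$ (Lemma~\ref{lem:bip}). Define $\eta_1,\dots,\eta_t\in A^{t-1}$ by letting the $c$-th letter of $\eta_a$ be $Y,X,0$ for $c<a$, $c=a$, $c>a$; for $a<b$ the words $\eta_a,\eta_b$ have a single conflict, at $c=a$. Let $\theta_a:E\to E^{\lambda(t)}$ be linear with $\theta_a(X)=u_a$ and $\theta_a(Y)=v_a$. Then $\theta_a(A)\subseteq A^{\lambda(t)}$, and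
\[
\omega(\theta_a(x),\theta_b(y))=\delta_{ab}\,\omega(x,y)\qquad(x,y\in E),
\]
since both sides are bilinear and $\omega(u_a,u_b)=\omega(v_a,v_b)=0$, $\omega(u_a,v_b)=\delta_{ab}$. Put
\[
p_{a,i}=\bigl(\theta_a(\gamma_i(1)),\dots,\theta_a(\gamma_i(n)),\eta_a\bigr)\in A^k\qquad(a\le t,\ i\le s).
\]
The product of $p_{a,i}$ and $p_{b,i'}$ is $\delta_{ab}\,\omega(\gamma_i,\gamma_{i'})+\omega(\eta_a,\eta_b)$. This is $1+0$ if $a=b$, $i\ne i'$, and $0+1$ if $a\ne b$. So the $p_{a,i}$ represent $K_{st}$.

Let $f=(f_{a,i})$ be given. The Gram matrix of the $\gamma_i$ is $J+I$ of even order $s$, invertible by \eqref{eq:clique-rank}, so the $\gamma_i$ are linearly independent. By (S1), for each $a$ there is $z_a\in E^n$ with $\omega(\gamma_i,z_a)=f_{a,i}$ for all $i$. For each $c\le n$, universality of the $u_a,v_a$ gives $w_c\in A^{\lambda(t)}$ with $\omega(u_a,w_c)=\omega(X,z_a(c))$ and $\omega(v_a,w_c)=\omega(Y,z_a(c))$ for all $a$. By linearity, $\omega(\theta_a(x),w_c)=\omega(x,z_a(c))$ for all $x\in E$. The word $w=(w_1,\dots,w_n,0)\in A^k$ satisfies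
\[
\omega(p_{a,i},w)=\sum_{c=1}^n\omega(\gamma_i(c),z_a(c))=\omega(\gamma_i,z_a)=f_{a,i}.\qedhere
\]
\end{proof}

\section{The bound in terms of the order}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
Let $\delta>0$ and $c=\log_32+\delta$. Since $\log_34=2\log_32$,
\[
\frac{\lambda(t)}{2t}\le\log_32+\frac{\log_2(5t)+2}{2t}.
\]
Fix $t$ so large that the right side is at most $\log_32+\delta/2$, fix $s=2^j\ge8$ with $1/s\le\delta/2$, and let $m=st$. By Lemma~\ref{lem:bip}, every $H_D$ with $D\in GL_t(F)$ has a universal representation of length $\lambda(t)\le c\cdot2t$. By Lemma~\ref{lem:clique}, $K_m$ has one of length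
\[
\frac s2\lambda(t)+t-1\le m\left(\frac{\lambda(t)}{2t}+\frac1s\right)\le cm .
\]
Let $r_0$ be given by Lemma~\ref{lem:ramsey} for $m$ and $t$. By Theorem~\ref{thm:rank} there is $C_\delta$ with $b_2(G)\le C_\delta$ for all $G$ with $\mathrm{rk}_2(G)<r_0$.

We prove $b_2(G)\le cn+C_\delta$ for all $n$-vertex graphs by induction on $n$. If $\mathrm{rk}_2(G)<r_0$, this holds by the choice of $C_\delta$. Otherwise Lemma~\ref{lem:ramsey} gives a nonempty set $S$ that induces $K_m$ or some $H_D$, hence a graph with a universal representation of length at most $c|S|$. Lemma~\ref{lem:remove} gives a graph $G'$ on $n-|S|$ vertices, and by induction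
\[
b_2(G)\le c|S|+b_2(G')\le c|S|+c(n-|S|)+C_\delta=cn+C_\delta .
\]
Finally, if $\varepsilon<1-\log_32$, choose $\delta$ with $\log_32+\delta<1-\varepsilon$; then $cn+C_\delta\le(1-\varepsilon)n$ for all large $n$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{oddcovers}
\emph{Odd Covers and Graph Saturation},
\texttt{https://calum-buchanan.github.io/papers/\allowbreak Buchanan\_Dissertation\_Published.pdf}.

\end{thebibliography}
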